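# A 13-dimensional counterexample to $r\le m/p$ for non-cyclic fundamental groups

## 1. The space $SU(5)/Sp(2)$ with its $U(5)$-action

We begin with one 14-dimensional space $X$ and a large group of symmetries acting on it. Later we divide $X$ by a circle and by a non-abelian finite group; the 13-dimensional quotient answers a question about positive curvature, stated in Section 2.

**The map $j$ and the group $Sp(2)$.** Let $J_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, $J=J_2\oplus J_2$, and $j(v)=J\bar v$ on $\mathbb C^4$. The map $j$ is antilinear, and $j^2(v)=J\overline{J\bar v}=J^2v=-v$. It preserves norms and satisfies $\langle jx,jy\rangle=\overline{\langle x,y\rangle}$. Put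
$$Sp(2)=\{A\in U(4): Aj=jA\}.$$

*A $j$-invariant complex subspace $W\subset\mathbb C^4$ has even dimension.* Let $0\ne v\in W$. If $jv=av$, then $-v=j(jv)=\bar a\,jv=|a|^2v$, which is impossible. So $v,jv$ span a $j$-invariant 2-plane. Its orthogonal complement in $W$ is again $j$-invariant, and we induct on $\dim W$.

*Eigenvalues in $Sp(2)$.* If $A\in Sp(2)$ and $Av=av$, then $A(jv)=j(av)=\bar a\,jv$. So $j$ maps the $a$-eigenspace onto the $\bar a$-eigenspace. Non-real eigenvalues therefore occur in conjugate pairs of equal multiplicity. The eigenspaces for $\pm1$ are $j$-invariant, hence of even dimension. Thus the eigenvalues form a multiset $\{a,\bar a,b,\bar b\}$, and in particular $Sp(2)\subset SU(4)$. Conversely, $\mathrm{diag}(a,\bar a,b,\bar b)$ with $|a|=|b|=1$ lies in $Sp(2)$: the condition $Aj=jA$ reads $AJ=J\bar A$, and $\mathrm{diag}(a,\bar a)J_2=\begin{pmatrix}0&a\\-\bar a&0\end{pmatrix}=J_2\,\mathrm{diag}(\bar a,a)$.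

**The space and its metric.** Let $G=SU(5)$ and $K=S(U(4)\times U(1))$. Write $\mathfrak g=\mathfrak k\oplus\mathfrak p$ for the orthogonal splitting with respect to $Q(Y,Z)=-\operatorname{tr}(YZ)$. Fix $\lambda>0$, put $s=\lambda/(1+\lambda)$, and let
$$\Phi(V)=V_{\mathfrak p}+sV_{\mathfrak k}.$$
Let $g_\lambda$ be the left-invariant metric on $G$ with $g_\lambda(V,W)=Q(\Phi V,W)$ on $\mathfrak g$. Since $\Phi$ commutes with $\mathrm{Ad}(K)$, this metric is also right $K$-invariant. Embed $Sp(2)$ in $K$ as $\{\mathrm{diag}(A,1)\}$. It acts freely and isometrically on $G$ from the right, so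
$$X:=SU(5)/Sp(2)$$
carries a metric for which $(G,g_\lambda)\to X$ is a Riemannian submersion. The space $X$ is closed, $\dim X=24-10=14$, and $X$ is simply connected, because $SU(5)$ is simply connected and $Sp(2)$ is connected.

**The action of $U(5)$.** For $D\in U(5)$ with $\delta=\det D$ put
$$\psi_D(g)=D\,g\,\mathrm{diag}(1,1,1,1,\delta)^{-1}.$$
This has determinant $1$. If $\eta^5=\delta$, then
$$\psi_D(g)=(\eta^{-1}D)\,g\,\big(\eta\,\mathrm{diag}(1,1,1,1,\delta^{-1})\big),$$
where the first factor lies in $SU(5)$ and the last in $K$. So $\psi_D$ is an isometry of $g_\lambda$. Clearly $\psi_D\psi_{D'}=\psi_{DD'}$. Also $\psi_D$ commutes with right multiplication by $Sp(2)$, because $\mathrm{diag}(A,1)$ commutes with $\mathrm{diag}(1,1,1,1,\delta)$. Hence $U(5)$ acts on $X$ by isometries.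

**Lemma 1 (fixed points).** $D$ fixes $[g]\in X$ if and only if $g^{-1}Dg=\mathrm{diag}(A,\delta)$ for some $A\in Sp(2)$. Consequently $D$ fixes some point of $X$ if and only if its eigenvalues can be listed as $e_1,\dots,e_5$ with
$$e_1e_2=1=e_3e_4. \tag{1.1}$$

*Proof.* $D$ fixes $[g]$ iff $D\,g\,\mathrm{diag}(1,1,1,1,\delta)^{-1}=g\,\mathrm{diag}(A,1)$ for some $A\in Sp(2)$, that is, iff $g^{-1}Dg=\mathrm{diag}(A,\delta)$. Then the eigenvalues are $a,\bar a,b,\bar b,\delta$, which gives (1.1). Conversely, suppose (1.1) holds. Diagonalize $D$ by a unitary matrix, rescaled by a phase in one column to lie in $SU(5)$, so that $g^{-1}Dg=\mathrm{diag}(e_1,\dots,e_5)$. Then $e_5=\delta$, and $\mathrm{diag}(e_1,e_2,e_3,e_4)\in Sp(2)$ because $e_2=\bar e_1$ and $e_4=\bar e_3$. $\square$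

**Lemma 2 (kernel).** The kernel of $U(5)\to\mathrm{Isom}(X)$ is $\{\pm1\}$.

*Proof.* If $D$ acts trivially, Lemma 1 holds for every $g$, so $D$ preserves every line $\mathbb C\,ge_5$, that is, every line in $\mathbb C^5$. Hence $D=\mu I$, and $\mu I_4\in Sp(2)$. Commuting with the antilinear $j$ forces $\mu=\bar\mu$, so $\mu=\pm1$. Conversely $\psi_{-1}(g)=-g\,\mathrm{diag}(1,1,1,1,-1)=g\,\mathrm{diag}(-I_4,1)\in g\,Sp(2)$. $\square$

The point to notice is the form of (1.1). On a unit sphere a unitary matrix has a fixed point as soon as *one* eigenvalue is $1$. On $X$ it needs *two disjoint pairs* of eigenvalues with product $1$. This different condition leaves room for free actions of groups that cannot act freely on a sphere of the relevant dimension.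

## 2. Torus symmetry and the bound $r\le m/p$

Let $M=M^{2m-1}$, $m\ge2$, be a closed connected Riemannian manifold with $\sec>0$. We say $M$ has $T^r$ symmetry if the torus $T^r$ acts effectively by isometries on $M$. Let $p$ be the least prime dividing $m$. For example, $S^{2m-1}/\mathbb Z_\ell$, with $\mathbb Z_\ell$ acting by scalars, has $T^m$ symmetry: the diagonal torus of $U(m)$ acts, and one divides out the finite kernel. Here $\pi_1=\mathbb Z_\ell$ is cyclic. On the other hand, take the quaternion group $Q_8$ acting on $S^3$ by left multiplication. Right multiplication by a circle of unit quaternions descends to $S^3/Q_8$ with finite kernel, so here $m=2$, $r=1=m/2$ occurs with non-cyclic $\pi_1$.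

The following may be used.

- (Bonnet–Myers) $\pi_1(M)$ is finite.
- (Grove–Searle '94) $r\le m$.
- (Rong '05) If $\pi_1(M)$ is not cyclic, then $r\le\frac m2$; and if $2\nmid m$, then $r<\frac m2$.
- (Frank–Rong–Wang '13) If $\pi_1(M)$ is not cyclic and $2\nmid m$, then $r\le\frac m3$; and if moreover $3\nmid m$, then $r<\frac m3$.

**Conjecture (Wang '10, K. '17).** If $\pi_1(M)$ is non-cyclic, then $r\le\frac mp$.

It is posed in "Non-cyclic fundamental groups and the Grove symmetry program". Does it hold?

**Small $m$ by hand.** If $2\mid m$, then $p=2$ and Rong's theorem is the conjecture. If $2\nmid m$ and $3\mid m$, then $p=3$ and Frank–Rong–Wang is the conjecture. If $m=5$, Frank–Rong–Wang gives $r<5/3$, so $r\le1=m/p$. This settles all $m\le6$. For $m=7$ it gives $r<7/3$, so $r\le2$, while the conjecture asks for $r\le1$. So the first case left by these theorems is $m=7$, dimension $13$, with $r=2$. In that case the conjecture fails.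

**Theorem A.** Let $n>1$ be an integer all of whose prime factors are $\equiv1\pmod 3$ (e.g. $n=7$). There is a closed connected Riemannian manifold $M_n$ of dimension $13$ with $\sec>0$, an effective isometric $T^2$-action, and $\pi_1(M_n)\cong\mathbb Z_n\rtimes\mathbb Z_3$ non-abelian, hence non-cyclic. Here $m=7=p$ and $r=2>1=m/p$, so the conjecture is false.

**Theorem B.**

(i) The conjecture holds if $2\mid m$ or $3\mid m$ or $m=5$. Hence $13$ is the smallest dimension in which it fails. For $m=7$ the sharp bound for non-cyclic $\pi_1(M)$ is $r\le2$.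

(ii) The conjecture holds if the universal cover of $M$ is an integral homology sphere (of $\sec>0$, only the finiteness of $\pi_1(M)$ is used). For every $m\ge2$, the value $r=m/p$ is attained by a space form $S^{2m-1}/\Gamma$ with $\Gamma$ non-cyclic.

Part (i) is the computation just made together with Theorem A, which attains $r=2$ at $m=7$. These notes do not decide for which $m\ge11$ with $\gcd(m,6)=1$ the inequality can fail.

## 3. Which circle and which finite group

We want $M_n=L\backslash X$ with $L=S^1_q\times F\subset U(5)$, where $S^1_q$ is a circle and $F$ is non-abelian of order $3n$. The universal cover will be $S^1_q\backslash X$, which is a Bazaikin space. The natural shape is this: $F$ permutes three coordinates cyclically, and the circle is constant on those three so that it commutes with $F$. So let $a,b,c$ be odd, $D_z=\mathrm{diag}(z^c,z^c,z^c,z^a,z^b)$, and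
$$B=P\oplus\mathrm{diag}(\omega^x,\omega^y),\qquad \omega=e^{2\pi i/3},$$
with $P$ a cyclic $3\times3$ permutation matrix. Its eigenvalues are $1,\omega,\omega^2$.

**A first choice, and where it breaks.** The simplest circle is the scalars, $a=b=c=1$. For $x=y=1$, take $z=\omega^2$. Then $D_zB$ has eigenvalues $\omega^2,1,\omega$ (from the triple) and $1,1$. Since $\omega^2\cdot\omega=1$ and $1\cdot1=1$, Lemma 1 gives a fixed point.

To see the obstruction in general, take $z=\omega^t$. The eigenvalues of $D_zB$ are $\omega^{ct+k}$ $(k\in\mathbb Z/3)$, $\omega^{at+x}$, $\omega^{bt+y}$. Pair two members of the triple with each other and the third, with exponent $k$, with the fourth coordinate. As the exponents of the triple sum to $0$ modulo $3$, the products are $1$ exactly when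
$$2ct-k\equiv0,\qquad (c+a)t+k+x\equiv0\pmod3 .$$
The sum of these is $at+x\equiv0$. If $3\nmid a$, or if $x\equiv0$, there is a solution: choose $t$ with $at\equiv-x$, then $k:=2ct$. So we are forced to take $3\mid a$ and $x\not\equiv0$; likewise $3\mid b$ and $y\not\equiv0$. Pairing two of the triple with each other and the fourth coordinate with the fifth, we also need $x+y\not\equiv0$: for $x+y\equiv0$ take $t=0$, $k=0$. Hence $x=y=\pm1$. We take $x=y=1$.

The circle must itself act freely modulo $\pm1$. The pair $\{i,4\},\{i',5\}$ with $i\ne i'$ in the triple has sums $c+a$, $c+b$, and we want these to have gcd $2$. This fails for $a=b$ once $c+a>2$. The smallest distinct positive odd multiples of $3$ are $3$ and $9$, and positivity will be needed for the curvature. Finally, for elements of order dividing $n$, the choice $2c+a+b\equiv0\pmod n$ will make that same pair impossible, as Section 4 shows. With $a+b=12$ this says $c\equiv-6$, and we take $c=n-6$.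

**The choice.** Let $n$ be as in Theorem A. Then $n\ge7$, $n$ is odd and $n\equiv1\pmod3$. So $c=n-6$ is positive, odd, and $3\nmid c$. Put
$$q=(c,c,c,3,9),\qquad D_z=\mathrm{diag}(z^c,z^c,z^c,z^3,z^9),\qquad S^1_q=\{D_z:|z|=1\}.$$
For $n=7$ this is $q=(1,1,1,3,9)$. All $q_i$ are positive and odd. The sums $q_i+q_j$ $(i<j)$ are $2c,\ c+3,\ c+9,\ 12$, all even, and
$$\gcd(2c,c+3)=\gcd(2c,c+9)=\gcd(2c,12)=\gcd(c+3,c+9)=2. \tag{3.1}$$
Indeed $2c\equiv2\pmod4$, so the first three gcd's are divisible by $2$ and not by $4$. An odd prime dividing one of them would divide both $c$ and $3$, contrary to $3\nmid c$. The last gcd divides $6$, is even, and is prime to $3$ since $3\nmid c$. For $n=7$ the sums are $2,4,10,12$, and the four gcd's can be read off.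

*The number $\rho$.* For each prime $\ell\mid n$ the polynomial $x^2+x+1$ has a root mod $\ell$: an element of order $3$ in $(\mathbb Z/\ell)^\times$, which exists as $\ell\equiv1\pmod3$. The root is simple because the discriminant is $-3\not\equiv0$. By Hensel's lemma and the Chinese remainder theorem there is $\rho$ with $\rho^2+\rho+1\equiv0\pmod n$. Then $\rho^3\equiv1$. Also $\gcd(\rho-1,n)=1$, since $\rho\equiv1\pmod\ell$ would give $3\equiv0\pmod\ell$. For $n=7$, $\rho=2$ works.

*The group $F$.* With $\varepsilon=e^{2\pi i/n}$ let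
$$A=\mathrm{diag}(\varepsilon,\varepsilon^\rho,\varepsilon^{\rho^2},1,1),\qquad B=P\oplus\mathrm{diag}(\omega,\omega),$$
where $P$ satisfies $P\,\mathrm{diag}(x_1,x_2,x_3)P^{-1}=\mathrm{diag}(x_2,x_3,x_1)$. Then $A^n=B^3=1$ and $BAB^{-1}=\mathrm{diag}(\varepsilon^\rho,\varepsilon^{\rho^2},\varepsilon,1,1)=A^\rho$. Since $3\nmid n$, $\langle A\rangle\cap\langle B\rangle=1$, so $F=\langle A,B\rangle\cong\mathbb Z_n\rtimes\mathbb Z_3$ has order $3n$. It is non-abelian as $\rho\not\equiv1$.

*The center of $F$ is trivial.* Let $A^kB^i$ be central. Commuting with $A$ gives $\rho^i\equiv1\pmod n$, so $3\mid i$. Then $A^k$ commutes with $B$, so $k(\rho-1)\equiv0$, and $k\equiv0\pmod n$.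

*The group $L$.* $S^1_q$ is central in $U(3)\times U(1)\times U(1)$, which contains $A$ and $B$. So $F\cap S^1_q\subset Z(F)=1$, and we may put
$$L=S^1_q\times F\subset U(5),\qquad L_0=S^1_q .$$
Since all $q_i$ are odd, $D_{-1}=-1\in L_0$.

## 4. $L/\{\pm1\}$ acts freely on $X$

Let $D=D_zf$ with $f\in F$ fix a point of $X$. We show $D=\pm1$; by Lemma 2 this says that $L/\{\pm1\}$ acts freely.

**The pair types.** *Purpose: list the ways condition (1.1) can occur.* Call the indices $1,2,3$ the triple. Two disjoint pairs in $\{1,\dots,5\}$ omit one index. If the omitted index is $4$ or $5$, all of the triple is used. If it is in the triple, then $4$, $5$ and two of the triple are used. So the types are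

- **(I)** two from the triple; and the third of the triple with $4$ or $5$;
- **(II)** two from the triple; and $\{4,5\}$;
- **(III)** one of the triple with $4$; and another of the triple with $5$.

The sums $(u,v)$ of the $q_i$ over the two pairs are respectively $(2c,c+3)$ or $(2c,c+9)$; $(2c,12)$; $(c+3,c+9)$. By (3.1), $\gcd(u,v)=2$ always.

**Case $f=1$.** The eigenvalues are $z^{q_i}$. By (1.1), $z^u=z^v=1$ for one of the types, so $z^2=1$, and $D=\pm1$ because all $q_i$ are odd.

**Case $f\ne1$: reduction to prime order.** *Purpose: leave only two kinds of $f$.* We derive a contradiction, whatever $z$ is. A power of $D$ fixes the same point and has the form $D_{z'}f^k$, so we may assume $f$ has prime order, which is a prime $\ell\mid n$ or $3$. If the order is $\ell\mid n$, then $f\in\langle A\rangle$, as $\langle A\rangle$ is normal of index $3\ne\ell$. If it is $3$, then $\langle f\rangle$ is a Sylow $3$-subgroup (as $3\nmid n$), so $f$ is conjugate in $F$ to $B^{\pm1}$. Conjugating $D$ by an element of $F$ leaves $D_z$ unchanged and moves the fixed point; replacing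 $D$ by $D^{-1}$ keeps the fixed point. So we may assume $f=B$.

**(a) $f$ of order $\ell\mid n$.** Then $f=\mathrm{diag}(\zeta,\zeta^\rho,\zeta^{\rho^2},1,1)$ with $\zeta$ a primitive $\ell$-th root of unity. Let $R=\{1,\rho,\rho^2\}\subset\mathbb Z/\ell$: three distinct nonzero elements with sum $0$. The eigenvalues of $D$ are $z^c\zeta^k$ $(k\in R)$, $z^3$, $z^9$. In every type, (1.1) says that $z^u$ and $z^v$ are $\ell$-th roots of unity, hence so is $z^2=z^{\gcd(u,v)}$. As $\ell$ is odd we may write $z^2=\zeta^{2t}$, and then $z^w=\zeta^{wt}$ for all even $w$. Note $\ell\ge7$ and $c\equiv-6\pmod\ell$. Modulo $\ell$: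

- (I) Let $k\in R$ belong to the third member of the triple. The other two exponents sum to $-k$. So $2ct-k\equiv0$ and $(c+a)t+k\equiv0$ with $a\in\{3,9\}$. Adding, $(3c+a)t\equiv0$ with $3c+a\equiv-15$ or $-9$, a unit since $\ell\ge7$. So $t\equiv0$ and $k\equiv0$, a contradiction.
- (II) $2ct-k\equiv0$ and $12t\equiv0$. So $t\equiv0$ and $k\equiv0$, a contradiction.
- (III) $(c+3)t+k\equiv0$ and $(c+9)t+l\equiv0$ with $k\ne l$ in $R$. Here $c+3\equiv-3$ and $c+9\equiv3$, so $k+l\equiv0$. The third element of $R$ is $-(k+l)\equiv0$, a contradiction.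

**(b) $f=B$.** $D_z$ is scalar on the triple, so the eigenvalues of $D$ are $z^c\omega^k$ $(k\in\mathbb Z/3)$, $z^3\omega$, $z^9\omega$. As before $z^2$ is a cube root of unity, $z^2=\omega^{2t}$, and $z^w=\omega^{wt}$ for even $w$. Modulo $3$:

- (I) $2ct-k\equiv0$ and $(c+a)t+k+1\equiv0$ with $a\in\{3,9\}$, so $a\equiv0$. Adding, $3ct+1\equiv0$, that is, $1\equiv0$, a contradiction.
- (II) The pair $\{4,5\}$ gives $12t+2\equiv0$, a contradiction.
- (III) $ct+k+1\equiv0\equiv ct+l+1$ with $k\ne l$, a contradiction. $\square$

## 5. The fundamental group and the $T^2$-action of $L\backslash X$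

**The manifold.** By Section 4 the compact group $L/\{\pm1\}$ acts freely and isometrically on $X$. So
$$M_n:=L\backslash X$$
is a closed connected manifold of dimension $14-1=13$, with the metric for which $X\to M_n$ is a Riemannian submersion.

**The fundamental group.** *Purpose: identify the universal cover.* The circle $L_0/\{\pm1\}$ acts freely on $X$. In the exact sequence $\pi_1(X)\to\pi_1(L_0\backslash X)\to\pi_0(L_0/\{\pm1\})$ both ends vanish, so $L_0\backslash X$ is simply connected. The group $F\cong L/L_0$ acts freely on it: if $f$ fixes $L_0x$, then $fx=D_zx$ for some $z$, so $D_z^{-1}f$ fixes $x$. By Section 4, $D_z^{-1}f=\pm1\in L_0$, and $f\in F\cap L_0=1$. Thus $L_0\backslash X\to M_n$ is the universal cover with deck group $F$, and $\pi_1(M_n)\cong\mathbb Z_n\rtimes\mathbb Z_3$.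

**The torus.** *Purpose: find $T^2$ acting effectively.* The torus $T^3=\{\mathrm{diag}(x,x,x,y,w)\}\subset U(5)$ commutes with $L$, so it acts isometrically on $M_n$. Let $N$ be the kernel; it contains $S^1_q$. We claim $\dim N=1$. Suppose $\dim N\ge2$ and let $S\subset N$ be a $2$-torus. For every $x\in X$ we have $Sx\subset Lx$, which is 1-dimensional, so the stabilizer of $x$ in $S$ has positive dimension and contains a circle. There are only countably many circle subgroups $C\subset S$, and the closed sets $\mathrm{Fix}(C)$ cover $X$. By Baire, some $\mathrm{Fix}(C)$ has interior. An isometry of a connected manifold that fixes an open set pointwise is the identity, so $C$ acts trivially on $X$. This contradicts Lemma 2. Hence $\dim N=1$, and $T^3/N\cong T^2$ acts effectively and isometrically on $M_n$.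

## 6. The curvature of $M_n$ is positive

Two textbook facts are used. (O'Neill) Under a Riemannian submersion, the curvature of a plane downstairs is at least that of its horizontal lift. For a bi-invariant metric $\langle\,,\rangle$, the unnormalized curvature of $\mathrm{span}(Y,Z)$ is $\frac14|[Y,Z]|^2$. If we had used the bi-invariant metric $Q$ itself on $SU(5)$, a flat plane would only satisfy $[Y,Z]=0$. The metric $g_\lambda$ gives two more equations, and these are what Steps 1–3 below use.

**Flat planes of $g_\lambda$.** *Purpose: necessary equations for zero curvature.* Consider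
$$\pi:(G\times K,\ Q\oplus\lambda Q|_{\mathfrak k})\to(G,g_\lambda),\qquad (g,k)\mapsto gk^{-1}.$$
At $(e,e)$ the differential is $(V,W)\mapsto V-W$, so the vertical space is $\{(W,W):W\in\mathfrak k\}$. A vector $(V',W')$ is horizontal iff $V'_{\mathfrak k}+\lambda W'=0$. Solving $V'-W'=V$ gives $V'_{\mathfrak p}=V_{\mathfrak p}$ and $(1+\frac1\lambda)V'_{\mathfrak k}=V_{\mathfrak k}$. So the horizontal lift of $V$ is
$$\big(\Phi V,\,-\tfrac1\lambda(\Phi V)_{\mathfrak k}\big),$$
with squared norm $|V_{\mathfrak p}|^2+s^2|V_{\mathfrak k}|^2+\lambda\cdot\frac{s^2}{\lambda^2}|V_{\mathfrak k}|^2=|V_{\mathfrak p}|^2+s|V_{\mathfrak k}|^2=g_\lambda(V,V)$, as $s(1+\frac1\lambda)=1$. Elsewhere, left translation by $(a,b)\in G\times K$ is an isometry covering $g\mapsto agb^{-1}$, which is an isometry of $g_\lambda$. So $\pi$ is a Riemannian submersion.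

The lift of $\Phi^{-1}Y$ is $(Y,-\frac1\lambda Y_{\mathfrak k})$. On the second factor, with metric $\lambda Q$, the curvature term is $\frac\lambda4\cdot\frac1{\lambda^4}|[Y_{\mathfrak k},Z_{\mathfrak k}]|_Q^2$. Hence the unnormalized curvature of $\mathrm{span}(\Phi^{-1}Y,\Phi^{-1}Z)$ is at least
$$\tfrac14|[Y,Z]|_Q^2+\tfrac1{4\lambda^3}|[Y_{\mathfrak k},Z_{\mathfrak k}]|_Q^2 .$$
So $\sec(g_\lambda)\ge0$, and a flat plane satisfies
$$[Y,Z]=0,\qquad[Y_{\mathfrak k},Z_{\mathfrak k}]=0,\qquad[Y_{\mathfrak p},Z_{\mathfrak p}]=0. \tag{6.1}$$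
The last holds because $[\mathfrak k,\mathfrak p]\subset\mathfrak p$ and $[\mathfrak p,\mathfrak p]\subset\mathfrak k$, so that $[Y,Z]_{\mathfrak k}=[Y_{\mathfrak k},Z_{\mathfrak k}]+[Y_{\mathfrak p},Z_{\mathfrak p}]$.

**Horizontality.** *Purpose: equations for a plane coming from $M_n$.* The composite $(G,g_\lambda)\to X\to M_n$ is a Riemannian submersion, and the tangent space of its fiber at $g$ is that of the orbit of $S^1_q\times Sp(2)$. By O'Neill it suffices that at each $g\in G$ no $g_\lambda$-flat plane is orthogonal to this orbit. Let $D_q=\mathrm{diag}(q_1,\dots,q_5)$, $N_q=\sum q_i$, $E=\mathrm{diag}(0,0,0,0,N_q)$. Since $\det D_z=z^{N_q}$, differentiating $\psi_{D_z}(g)$ at $z=1$ along $z=e^{i\theta}$ gives $iD_qg-g\,iE$. After left translation to $e$, the orbit has tangent space spanned by $\mathfrak{sp}(2)$ and $\mathrm{Ad}(g^{-1})(iD_q)-iE$. Because $g_\lambda(\Phi^{-1}Y,V)=Q(Y,V)$, the vector $\Phi^{-1}Y$ is horizontal iff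
$$Y\perp_Q\mathfrak{sp}(2),\qquad Q\big(Y,\ \mathrm{Ad}(g^{-1})(iD_q)-iE\big)=0. \tag{6.2}$$

Suppose $Y,Z$ are linearly independent, satisfy (6.1), and both satisfy (6.2). These conditions depend only on $\mathrm{span}(Y,Z)$, so we may change basis. We look for a contradiction.

**Step 1: we may assume $Y_{\mathfrak p}=0$.** Let $Z_{\mathfrak p},Y_{\mathfrak p}$ correspond to $v,w\in\mathbb C^4$, the upper parts of the last columns: $Z_{\mathfrak p}=\begin{pmatrix}0&v\\-v^*&0\end{pmatrix}$, and similarly for $w$. The upper left block of $[Z_{\mathfrak p},Y_{\mathfrak p}]$ is $-vw^*+wv^*$. So (6.1) gives $vw^*=wv^*$. If $v\ne0$, apply both sides to $v$: $w=\alpha v$ for some $\alpha\in\mathbb C$. Inserting this gives $\bar\alpha vv^*=\alpha vv^*$, so $\alpha$ is real. Hence $v,w$ are linearly dependent over $\mathbb R$, and some nonzero vector of the plane has no $\mathfrak p$-part. Call it $Y$.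

**Step 2: commuting elements of $\mathfrak m:=\mathfrak{sp}(2)^\perp\subset\mathfrak{su}(4)$ are linearly dependent.** The map $C\mapsto jCj^{-1}=J\bar CJ^{-1}$ is an involution of $\mathfrak{su}(4)$. It preserves $Q$, since $\operatorname{tr}(\bar C\bar C')=\overline{\operatorname{tr}(CC')}$ and this trace is real. Its fixed space is $\mathfrak{sp}(2)$, so $\mathfrak m$ is its $(-1)$-eigenspace. For $C\in\mathfrak m$ the matrix $H=iC$ is Hermitian and traceless, and it commutes with $j$: $jiC=-ijC=iCj$. Its eigenvalues are real, so its eigenspaces are $j$-invariant and have even dimension (Section 1). As the trace vanishes, the eigenvalues of $H$ are $\sigma,\sigma,-\sigma,-\sigma$. Hence $C^2=-H^2=-\sigma^2I$. By polarization, $CC'+C'C=(C+C')^2-C^2-C'^2$ is a real scalar for $C,C'\in\mathfrak m$. If $[C,C']=0$ and $C\ne0$, then $CC'$ is a real scalar, and $C'\in\mathbb RC^{-1}=\mathbb RC$.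

**Step 3: the plane contains one of two explicit vectors.** Put $Y_1=\mathrm{diag}(i,i,i,i,-4i)$. Then $\mathfrak k=\mathbb RY_1\oplus\mathfrak{su}(4)$, orthogonally, and $Y_1$ is central in $\mathfrak k$. By Step 1 and (6.2),
$$Y=\alpha Y_1+Y_{\mathfrak m},\qquad Z_{\mathfrak k}=\beta Y_1+Z_{\mathfrak m},$$
and (6.1) gives $[Z_{\mathfrak m},Y_{\mathfrak m}]=0$.

If $Y_{\mathfrak m}=0$, then $Y$ is a nonzero multiple of $Y_1$, and the plane contains $Y_1$.

If $Y_{\mathfrak m}\ne0$, then by Step 2 $Z_{\mathfrak m}\in\mathbb RY_{\mathfrak m}$. Subtracting a multiple of $Y$ from $Z$ (which changes $\beta$) we may assume $Z=Z_{\mathfrak p}+\beta Y_1$. If $Z_{\mathfrak p}=0$, the plane contains $Y_1$. Otherwise let $v\ne0$ represent $Z_{\mathfrak p}$. Since $Y\in\mathfrak k$ commutes with $Y_1$, we have $0=[Y,Z]=[Y,Z_{\mathfrak p}]$. The last column of this reads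
$$(i\alpha+Y_{\mathfrak m})v+4i\alpha v=0,\qquad\text{i.e.}\qquad Y_{\mathfrak m}v=-5i\alpha v .$$
By Step 2, $Y_{\mathfrak m}$ has eigenvalues $\pm i\sigma$ with $\sigma\ne0$, each of multiplicity two. So $\alpha\ne0$ and $|\sigma|=5|\alpha|$, and $Y_{\mathfrak m}$ has eigenvalues $5i\alpha$ and $-5i\alpha$ on orthogonal 2-planes of $\mathbb C^4$. Then $Y$ has eigenvalue $6i\alpha$ on a 2-plane in $\mathbb C^4$ and $-4i\alpha$ on the other 2-plane and on $e_5$. That is,
$$Y=2i\alpha(5\Pi-2I)$$
with $\Pi$ an orthogonal projection of rank $2$ and $\Pi e_5=0$. So the plane contains $Y_1$ or $i(5\Pi-2I)$.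

**Step 4: neither vector is horizontal.** Extend $Q$ to $\mathfrak u(5)$ by the same formula, so $Q(iS,iS')=\operatorname{tr}(SS')$ for Hermitian $S,S'$.

If $Y_1=i(I-5e_5e_5^*)$ is in the plane, put $u=ge_5$, so $|u|=1$. Then
$$Q\big(Y_1,\mathrm{Ad}(g^{-1})(iD_q)-iE\big)=\Big(N_q-5\sum_iq_i|u_i|^2\Big)+4N_q=5\sum_i|u_i|^2(N_q-q_i)>0,$$
since all $q_i>0$.

If $i(5\Pi-2I)$ is in the plane, put $\Pi'=g\Pi g^{-1}$. As $\Pi E=0$,
$$Q\big(i(5\Pi-2I),\mathrm{Ad}(g^{-1})(iD_q)-iE\big)=5\operatorname{tr}(\Pi'D_q)-2N_q-5\operatorname{tr}(\Pi E)+2N_q=5\sum_iq_i\Pi'_{ii}>0,$$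
because $q_i>0$, $\Pi'_{ii}\ge0$ and $\sum_i\Pi'_{ii}=2$.

Both contradict (6.2). Hence $\sec(M_n)>0$. With Section 5 this proves Theorem A. $\blacksquare$

The smallest member is $M_7$: $q=(1,1,1,3,9)$, $|\pi_1(M_7)|=21$, $m=7$, and $r=2>1=m/p$.

## 7. The bound $r\le m/p$ when the universal cover is a homology sphere

We now prove the first half of Theorem B(ii), by passing to fixed-point sets of circles and counting dimensions. The end of the section shows which step is not available for $M_n$.

**Recalled facts on Tate cohomology.** For a finite group $\Gamma$: $\hat H^i(\Gamma;-)=H^i(\Gamma;-)$ for $i\ge1$; $\hat H^0(\Gamma;\mathbb Z)=\mathbb Z/|\Gamma|$; $\hat H^*$ vanishes on free modules and has long exact sequences. $\hat H^*(\Gamma;\mathbb Z)$ is a graded-commutative ring with unit $1\in\hat H^0$, and connecting maps satisfy $\delta(a\cup x)=\delta(a)\cup x$ for $x\in\hat H^*(\Gamma;\mathbb Z)$.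

**Definition.** The set of $k\in\mathbb Z$ for which $\hat H^{2k}(\Gamma;\mathbb Z)$ contains a unit of the ring $\hat H^*(\Gamma;\mathbb Z)$ is a subgroup $d\mathbb Z$ of $\mathbb Z$, with $d=d(\Gamma)\ge0$. It contains $0$. It is closed under addition because products of units are units. It is closed under negation because the degree $-2k$ part of an inverse of a unit of degree $2k$ is again an inverse. (For trivial $\Gamma$ the ring is zero, its element $0=1$ is a unit in every degree, and $d=1$.)

**(a)** *If $\Gamma$ acts freely and smoothly on a closed integral homology sphere $\Sigma$ of dimension $2k-1\ge1$, then $d\mid k$; in particular $d\ge1$.*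

For $\gamma\ne1$ there is no fixed point, so Lefschetz gives $0=1-\deg\gamma$. Hence $\Gamma$ acts trivially on $H_*(\Sigma;\mathbb Z)$. Lift a triangulation of $\Sigma/\Gamma$ to $\Sigma$; $\Gamma$ permutes the simplices freely, so the chain groups $C_i$ are free $\mathbb Z\Gamma$-modules. Since $\Sigma$ has homology only in degrees $0$ and $2k-1$, there is an exact sequence of $\mathbb Z\Gamma$-modules
$$0\to\mathbb Z\to C_{2k-1}\to\dots\to C_0\to\mathbb Z\to0 .$$
Cut it into $2k$ short exact sequences. As $\hat H^*(\Gamma;C_i)=0$, the iterated connecting maps give isomorphisms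
$$\delta:\hat H^i(\Gamma;\mathbb Z)\to\hat H^{i+2k}(\Gamma;\mathbb Z)\quad\text{for all }i,\qquad \delta(x)=\delta(1\cup x)=\delta(1)\cup x .$$
Surjectivity onto degree $0$ gives $y$ with $\delta(1)\cup y=1$. So $\delta(1)$ is a unit of degree $2k$, and $k\in d\mathbb Z$. As $k\ne0$, $d\ge1$.

**(b)** *If $d=1$, then $\Gamma$ is cyclic.* Multiplication by a unit of degree $2$ gives $\mathrm{Hom}(\Gamma,\mathbb Q/\mathbb Z)\cong\hat H^2(\Gamma;\mathbb Z)\cong\hat H^0(\Gamma;\mathbb Z)=\mathbb Z/|\Gamma|$. So $\Gamma^{ab}$ is cyclic of order $|\Gamma|$, whence $\Gamma=\Gamma^{ab}$ is cyclic.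

*Examples.* $\mathbb Z_n$ acts freely on $S^1$, so $d(\mathbb Z_n)=1$ by (a). $Q_8$ acts freely on $S^3$, so $d(Q_8)\mid2$; it is not cyclic, so $d(Q_8)=2$.

**(c)** *Let a torus $C$ act smoothly on a closed integral homology sphere $\Sigma$ of odd dimension. Then $\mathrm{Fix}(C)$ is empty or a closed integral homology sphere of odd dimension.*

Let $\Phi_C=\mathrm{Fix}(C)\neq\emptyset$. Each component is a closed submanifold of even codimension, since the normal representation of $C$ has no trivial summand; so its dimension is odd, in particular $\ge1$. It is orientable: $\Sigma$ is orientable, and the normal bundle of the fixed set of a torus is orientable, because it splits into the parts on which $C$ acts by a given weight up to sign, and fixing the signs makes each part a complex bundle.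

Let $\ell$ be a prime. There are finitely many isotropy groups. The elements of $\ell$-power order are dense in $C$, so no proper closed subgroup contains all of them. Hence for large $e$ the $\ell^e$-torsion subgroup of $C$ lies in no proper isotropy group, and its fixed set equals $\Phi_C$. By Smith theory for $\ell$-groups, $\Phi_C$ has the mod-$\ell$ homology of a sphere, so its total mod-$\ell$ Betti number is $2$. Each component is closed and orientable of positive dimension, so it contributes at least $2$, in degree $0$ and in its own dimension. Hence $\Phi_C$ is connected and has the mod-$\ell$ homology of a sphere of its own dimension $f$. This holds for every $\ell$. By universal coefficients $H_i(\Phi_C;\mathbb Z)\otimes\mathbb Z/\ell$ embeds in $H_i(\Phi_C;\mathbb Z/\ell)=0$ for $0<i<f$ and all $\ell$; as $H_i(\Phi_C;\mathbb Z)$ is finitely generated, it is $0$. So $\Phi_C$ is an integral homology sphere.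

**Lemma 3.** Let $\Sigma$ be a closed smooth integral homology sphere of dimension $2k-1\ge1$, $\Gamma$ a finite group acting freely and smoothly on $\Sigma$, and $S$ a torus of rank $h$ acting smoothly and almost effectively (i.e. with finite kernel) on $\Sigma$, commuting with $\Gamma$. Then $h\,d(\Gamma)\le k$.

*Proof.* Write $d=d(\Gamma)$. We induct on $h$. By (a), $k$ is a positive multiple of $d$, which settles $h\le1$. Let $h\ge2$.

**Step 1: some circle $C_0\subset S$ has a fixed point.** Otherwise all isotropy groups of $S$ are finite. There are finitely many of them, so choose a prime $\ell$ dividing none of their orders. A subgroup $\mathbb Z_\ell\times\mathbb Z_\ell\subset S$ then acts freely on $\Sigma$. The isomorphism $\delta$ in (a) gives $H^{2k}(\mathbb Z_\ell^2;\mathbb Z)\cong\hat H^0(\mathbb Z_\ell^2;\mathbb Z)=\mathbb Z/\ell^2$. But the positive-degree cohomology $H^i(\mathbb Z_\ell;\mathbb Z)$ is $0$ or $\mathbb Z_\ell$. By Künneth, the positive-degree cohomology of $\mathbb Z_\ell\times\mathbb Z_\ell$ is a direct sum of tensor and Tor terms, each annihilated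 by $\ell$. This is a contradiction.

**Step 2: there is a circle $C\subset S$ with $\mathrm{Fix}(C)\ne\emptyset$ on which $S/C$ acts almost effectively.** *Purpose: lose only one rank when passing to a fixed set.* Let $N\supset C_0$ be the identity component of the kernel of $S$ acting on $\mathrm{Fix}(C_0)$, and $\nu\ge1$ its rank. Then $\mathrm{Fix}(N)=\mathrm{Fix}(C_0)$: $N$ acts trivially on $\mathrm{Fix}(C_0)$, and $C_0\subset N$. Fix $x$ in this set. With an invariant metric, an element of $N$ acting trivially on $T_x\Sigma$ acts trivially on the connected manifold $\Sigma$. So the isotropy representation of $N$ on $T_x\Sigma$ has finite kernel, and it has $\nu$ linearly independent weights $w_1,\dots,w_\nu$. Let $C$ be the identity component of $\ker w_1\cap\dots\cap\ker w_{\nu-1}$; it is a circle. The weights $w_1,\dots,w_{\nu-1}$ vanish on $C$, so they occur in $T_x\mathrm{Fix}(C)$. An element of $N$ acting trivially on $\mathrm{Fix}(C)$ therefore lies in $\ker w_1\cap\dots\cap\ker w_{\nu-1}$, whose identity component is $C$. So $N/C$ acts almost effectively on $\mathrm{Fix}(C)$.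

Now let $K'$ be the identity component of the kernel of $S$ on $\mathrm{Fix}(C)$; clearly $C\subset K'$. Since $\mathrm{Fix}(C)\supset\mathrm{Fix}(N)=\mathrm{Fix}(C_0)$, the connected group $K'$ acts trivially on $\mathrm{Fix}(C_0)$, so $K'\subset N$. By the previous paragraph $K'=C$.

**Step 3: conclusion.** By (c), $\mathrm{Fix}(C)$ is an integral homology sphere of some dimension $2k'-1\ge1$, with $k'<k$ because $C$ acts non-trivially. It is $\Gamma$-invariant, since $\Gamma$ commutes with $S$, and $\Gamma$ acts freely on it. The torus $S/C$ of rank $h-1$ acts on it almost effectively and commutes with $\Gamma$. By induction $k'\ge(h-1)d$. By (a), $d\mid k$ and $d\mid k'$, so $k-k'\ge d$. Thus $k\ge hd$. $\square$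

**Proof of the bound in Theorem B(ii).** Let $\Gamma=\pi_1(M)$ be finite, $\tilde M$ an integral homology sphere, and let $T^r=\mathbb R^r/\mathbb Z^r$ act effectively on $M$. *First we lift the torus.* The action of $\mathbb R^r$ on $M$ through $T^r$ lifts uniquely, starting from the identity, to an action of $\mathbb R^r$ on $\tilde M$. Elements of $\mathbb Z^r$ act as deck transformations, which gives a homomorphism $\mathbb Z^r\to\Gamma$. Its kernel $\Lambda$ has finite index as $\Gamma$ is finite. So the $r$-torus $\tilde T=\mathbb R^r/\Lambda$ acts on $\tilde M$. It acts effectively: an element $v\in\mathbb R^r$ acting trivially on $\tilde M$ acts trivially on $M$, so $v\in\mathbb Z^r$, and then $v\in\Lambda$.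

*The two actions commute.* For $\gamma\in\Gamma$ and $t\in\tilde T$, $\gamma t\gamma^{-1}t^{-1}$ covers the identity of $M$, so it lies in $\Gamma$. It depends continuously on $t$ in the connected group $\tilde T$ and is $1$ at $t=1$; hence it is $1$.

Lemma 3 with $\Sigma=\tilde M$, $k=m$ gives $r\,d(\Gamma)\le m$, and $d(\Gamma)\mid m$ by (a). If $\Gamma$ is non-cyclic, then $d(\Gamma)\ge2$ by (b), so $d(\Gamma)\ge p$, and $r\le m/d(\Gamma)\le m/p$. $\blacksquare$

**The step that is not available for $M_n$.** The argument rests on (a), the divisibility $d(\Gamma)\mid m$. For $F=\mathbb Z_n\rtimes\mathbb Z_3$ it fails with $m=7$. Indeed, a unit of degree $2k$ restricts to a unit of $\hat H^*(\langle A\rangle;\mathbb Z)=(\mathbb Z/n)[x,x^{-1}]$, $\deg x=2$, that is, to a multiple of $x^k$ by a unit of $\mathbb Z/n$. The restriction is invariant under conjugation by $B$, which multiplies $x\in\mathrm{Hom}(\langle A\rangle,\mathbb Q/\mathbb Z)$ by $\rho$ or $\rho^{-1}$, hence $x^k$ by $\rho^{\pm k}$. So $\rho^k\equiv1\pmod n$, and $3\mid k$. Thus $3\mid d(F)$, so $d(F)\nmid7$.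 By (a), $F$ acts freely and smoothly on no 13-dimensional closed integral homology sphere; in particular the universal cover of $M_n$ is not an integral homology sphere.

## 8. Space forms with $r=m/p$

It remains to prove the last sentence of Theorem B(ii). Let $m\ge2$ have least prime factor $p$. Choose a prime $\ell\equiv1\pmod p$, an element $\sigma$ of order $p$ modulo $\ell$, a primitive $p$-th root of unity $\xi$ and a primitive $\ell$-th root of unity $\varepsilon$. Let $\Gamma$ be generated by the unitary matrices on $\mathbb C^p$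
$$a=\mathrm{diag}(\varepsilon^{\sigma^i})_{0\le i<p},\qquad b:\ e_i\mapsto e_{i+1}\ (i<p-1),\quad e_{p-1}\mapsto\xi e_0 .$$
For $p=2$, $\ell=3$ one has $\sigma=-1$, $\xi=-1$, and $\Gamma=\mathbb Z_3\rtimes\mathbb Z_4$ acting on $S^3$.

**The group.** Going once around the basis gives $b^p=\xi I$, so $b$ has order $p^2$. The matrix $bab^{-1}$ has eigenvalue $\varepsilon^{\sigma^{i}}$ on $e_{i+1}$ (indices mod $p$, using $\sigma^p\equiv1$), so $bab^{-1}=a^{\sigma^{-1}}$. As $\ell\ne p$, $\Gamma\cong\mathbb Z_\ell\rtimes\mathbb Z_{p^2}$ has order $\ell p^2$. It is non-abelian, since $\sigma\not\equiv1$.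

**It acts freely on the unit sphere.** If some $\gamma\ne1$ had eigenvalue $1$, so would a power of $\gamma$ of prime order. Elements of order $\ell$ lie in the normal Sylow subgroup $\langle a\rangle$; they are $a^k$ with $\ell\nmid k$, with eigenvalues $\varepsilon^{k\sigma^i}\ne1$. The Sylow $p$-subgroups are conjugate to the cyclic group $\langle b\rangle$, whose only subgroup of order $p$ is the central group $\langle\xi I\rangle$. So the elements of order $p$ are the scalars $\xi^j\ne1$. None has eigenvalue $1$.

**The torus.** Let $\Gamma$ act on $\mathbb C^m$ as the sum of $m/p$ copies of this representation. It acts freely on $S^{2m-1}$, and $S^{2m-1}/\Gamma$ is a space form with non-cyclic $\pi_1$. The scalars on the $m/p$ blocks form a torus $T^{m/p}$ commuting with $\Gamma$, so it acts isometrically on $S^{2m-1}/\Gamma$. If $\tau$ in this torus acts trivially there, the finitely many closed sets $\{x:\tau x=\gamma x\}$, $\gamma\in\Gamma$, cover the sphere. One of them has interior, and then $\tau=\gamma$ as linear maps. So the kernel is contained in the finite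 group $\Gamma$. Dividing $T^{m/p}$ by this finite kernel gives again a torus of rank $m/p$, acting effectively and isometrically. $\blacksquare$
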